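
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}{Proposition}[section]
\newtheorem{lemma}[proposition]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[proposition]{Remark}
\numberwithin{equation}{section}

\title{A Banach algebra with a unique uniform norm\\ and without the spectral extension property}


\begin{abstract}
A semisimple commutative Banach algebra has the unique uniform norm property (UUNP) if the spectral radius is its only uniform norm, and the spectral extension property (SEP) if every submultiplicative norm on it dominates the spectral radius. SEP implies UUNP. We show that the converse fails: there is a unital, separable algebra with UUNP that carries a continuous norm for which every element of a maximal ideal is topologically nilpotent. We also show that the existence of a norm with a nonzero topologically nilpotent element is the only way in which SEP can fail in the presence of UUNP, and that the two properties are equivalent for uniform algebras and, more generally, under a mild inequality between the norm and the spectral radius.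
\end{abstract}

\section{The question}

Let $A$ be a semisimple commutative complex Banach algebra with norm $\|\cdot\|$. We assume $A\ne0$; for $A=0$ all statements below are trivial. We write $\Delta(A)$ for its Gelfand space, the set of nonzero complex homomorphisms (\emph{characters}) with the topology of pointwise convergence, $\widehat a$ for the Gelfand transform of $a$, and
\[
 r(x)=\sup_{\varphi\in\Delta(A)}|\varphi(x)|=\lim_n\|x^n\|^{1/n}
\]
for the spectral radius. By semisimplicity $r$ is a norm on $A$. A \emph{norm on $A$} always means a submultiplicative algebra norm. It need not be complete, nor continuous with respect to $\|\cdot\|$.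

A norm $p$ on $A$ is \emph{uniform} if $p(x^2)=p(x)^2$ for all $x$, and \emph{spectral} if $r(x)\le p(x)$ for all $x$. The algebra $A$ has
\begin{itemize}
\item the \emph{unique uniform norm property} (UUNP) if $r$ is the only uniform norm on $A$;
\item the \emph{spectral extension property} (SEP) if every norm on $A$ is spectral.
\end{itemize}

Uniform norms are easy to describe. For $F\subset\Delta(A)$ put
\[
 r_F(x)=\sup_{\varphi\in F}|\varphi(x)|\qquad(x\in A).
\]
This is a uniform seminorm, and $F$ is called a \emph{set of uniqueness} if it is a norm, that is, if only $x=0$ satisfies $\widehat x=0$ on $F$. We shall recall in Section~\ref{sec:uniform} that every uniform norm is of the form $r_F$ with $F$ closed. Thus UUNP concerns the closed sets on which no nonzero element of $A$ vanishes identically. Let $\partial A$ be the \v{S}ilov boundary, the smallest closed subset of $\Delta(A)$ on which every $|\widehat a|$ attains its maximum over $\Delta(A)$. Then $A$ has UUNP if and only if $\partial A$ is the smallest closed set of uniqueness. For instance, $C(X)$ with $X$ compact Hausdorff has UUNP, by Urysohn's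 lemma. The disc algebra does not: the closed disc $F$ of radius $\frac12$ is a set of uniqueness, and $r_F\ne r$.

SEP concerns \emph{all} norms, and it implies UUNP. One might expect the converse: a norm $p$ produces the uniform seminorm $\lim_n p(x^n)^{1/n}\le p(x)$, and UUNP leaves a uniform norm no choice but to be $r$. The catch is that this uniform seminorm need not be a norm. M.~J. Meyer claimed that SEP holds if and only if $\partial A$ is the smallest closed set of uniqueness, which would make the two properties equivalent, but the proof has a gap. Whether UUNP implies SEP is posed as an open question in \cite{uniq}. The answer is no.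

\begin{theorem}\label{thm:main}
There is a unital, separable, semisimple commutative Banach algebra $(A,\|\cdot\|)$ with a character $\chi$ and a norm $\nu\le\|\cdot\|$ on $A$ such that
\begin{enumerate}
\item[(a)] $A$ has UUNP;
\item[(b)] $\lim_n\nu(x^n)^{1/n}=|\chi(x)|$ for all $x\in A$, and $A\ne\mathbb C$; hence $\nu$ is not spectral and $A$ fails SEP;
\item[(c)] $M=\ker\chi$ is a nonzero semisimple commutative Banach algebra with UUNP, and $\nu|_M$ is a continuous norm on $M$ for which every element is topologically nilpotent: $\lim_n\nu(x^n)^{1/n}=0$ for all $x\in M$. In particular $M$ fails SEP.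
\end{enumerate}
\end{theorem}

In particular Meyer's claim is false. The gap between the two properties can be located exactly.

\begin{theorem}\label{thm:criterion}
A semisimple commutative Banach algebra $A$ has SEP if and only if it has UUNP and $\lim_np(x^n)^{1/n}>0$ for every norm $p$ on $A$ and every $x\in A\setminus\{0\}$.
\end{theorem}

Finally, there is a natural class in which the expected implication does hold.

\begin{theorem}\label{thm:positive}
Let $(A,\|\cdot\|)$ be a semisimple commutative Banach algebra such that, for some integer $N\ge2$ and some $0<\gamma\le N$, $K>0$,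
\begin{equation}\label{eq:ineq}
 \|x^N\|\le K\,\|x\|^{N-\gamma}\,r(x)^{\gamma}\qquad(x\in A),
\end{equation}
where $\|x\|^0=1$. Then $A$ has UUNP if and only if $A$ has SEP. In particular, the two properties are equivalent whenever $\|\cdot\|$ is equivalent to $r$ (uniform Banach algebras), and whenever $\|xy\|\le K'\bigl(\|x\|r(y)+r(x)\|y\|\bigr)$ for all $x,y\in A$ and some constant $K'$.
\end{theorem}

Theorem~\ref{thm:criterion} is proved in Section~\ref{sec:uniform}. It tells us what to look for: an algebra with UUNP and a norm under which some nonzero element is topologically nilpotent. Section~\ref{sec:onestep} shows the device behind Theorem~\ref{thm:main} in two variables. Sections~\ref{sec:construction}--\ref{sec:sep} iterate it along a tree and prove Theorem~\ref{thm:main}. Section~\ref{sec:positive} proves Theorem~\ref{thm:positive}.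

\section{Uniform norms and the \v{S}ilov boundary}\label{sec:uniform}

We use the following textbook facts. Characters of a commutative Banach algebra are contractive. The space $\Delta(A)$ is locally compact Hausdorff, compact if $A$ is unital, and each $\widehat a$ is continuous and vanishes at infinity. Consequently $|\widehat a|$ attains its supremum over any nonempty closed subset of $\Delta(A)$. The \v{S}ilov boundary exists, and $r_{\partial A}=r$. So elements of a semisimple $A$ are determined by their transforms on $\partial A$; in other words, $\partial A$ is always a set of uniqueness.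

For a submultiplicative seminorm $p$ on a commutative algebra put
\[
 p_\infty(x)=\lim_n p(x^n)^{1/n}.
\]
This is the spectral radius of the image of $x$ in the commutative Banach algebra obtained by completing the quotient by $\ker p$. Hence $p_\infty$ is a submultiplicative seminorm with $p_\infty(x^2)=p_\infty(x)^2$ and $p_\infty\le p$. Moreover $\max(p,p')_\infty=\max(p_\infty,p'_\infty)$.

\begin{lemma}\label{lem:uniform}
Every uniform norm $p$ on $A$ satisfies $p=r_F$ with $F=\{\varphi\in\Delta(A):|\varphi(x)|\le p(x)\text{ for all }x\in A\}$, a closed set. In particular $p\le r$.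
\end{lemma}

\begin{proof}
Let $B$ be the completion of $(A,p)$. Uniformity gives $p(x)=p(x^{2^k})^{2^{-k}}$ for all $k$, so $p(x)$ is the spectral radius of $x$ in $B$, that is, $p(x)=\sup_{\psi\in\Delta(B)}|\psi(x)|$. The restriction of $\psi\in\Delta(B)$ to the dense subalgebra $A$ is a nonzero homomorphism bounded by $p$, hence lies in $F$. Conversely every $\varphi\in F$ extends by continuity to a character of $B$. So $p=r_F$.
\end{proof}

\begin{proposition}\label{prop:uunp}
For a semisimple commutative Banach algebra $A$ the following are equivalent: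
\begin{enumerate}
\item[(i)] $A$ has UUNP;
\item[(ii)] $\partial A$ is the smallest closed set of uniqueness for $A$;
\item[(iii)] for every open $U\subset\Delta(A)$ with $U\cap\partial A\neq\emptyset$ there is $e\in A\setminus\{0\}$ with $\widehat e=0$ on $\Delta(A)\setminus U$.
\end{enumerate}
Moreover, SEP implies UUNP.
\end{proposition}

The equivalence of (i) and (ii) and the last statement are known facts, and (iii) is a rewording of (ii). We include the short proofs.

\begin{proof}
(i)$\Rightarrow$(ii). The set $\partial A$ is a set of uniqueness. If $F$ is another closed set of uniqueness, then $r_F$ is a uniform norm, so $r_F=r$. Every $|\widehat a|$ attains its supremum over the closed set $F$, so $F$ is a closed set on which all $|\widehat a|$ attain their maximum over $\Delta(A)$, and $F\supset\partial A$.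

(ii)$\Rightarrow$(i). Let $p$ be a uniform norm and write $p=r_F$ as in Lemma~\ref{lem:uniform}. Then $F$ is a closed set of uniqueness, so $F\supset\partial A$ and $r\ge p=r_F\ge r_{\partial A}=r$.

(ii)$\Leftrightarrow$(iii). With $F=\Delta(A)\setminus U$, statement (iii) says that a closed set not containing $\partial A$ is not a set of uniqueness. Since $\partial A$ is a set of uniqueness, this is (ii).

Finally, let $A$ have SEP and let $p$ be a uniform norm. Then $r\le p$ by SEP and $p\le r$ by Lemma~\ref{lem:uniform}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]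
Let $A$ have SEP. Then $A$ has UUNP by Proposition~\ref{prop:uunp}. If $p$ is a norm and $x\ne0$, then $p(x^n)\ge r(x^n)=r(x)^n$, so $p_\infty(x)\ge r(x)>0$.

Conversely, assume the two conditions and let $p$ be a norm on $A$. The uniform seminorm $p_\infty$ is a norm by hypothesis, so $p_\infty=r$ by UUNP, and $r=p_\infty\le p$.
\end{proof}

\section{The idea in two variables}\label{sec:onestep}

Start with the disc algebra. For $f$ in it with Taylor coefficients $f_j$, $f=\sum_jf_jX^j$, put
\[
 \nu(f)=\sum_j\frac{|f_j|}{j!},\qquad \|f\|_1=\max\bigl(\nu(f),\ \sup_{\overline{\mathbb D}}|f|\bigr).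
\]
Since $\frac1{(i+j)!}\le\frac1{i!}\frac1{j!}$, both are submultiplicative. By Cauchy's estimates $|f_j|\le\sup_{\overline{\mathbb D}}|f|$, so $\|\cdot\|_1$ is equivalent to the sup norm. The norm $\nu$ is exactly of the kind we want: $\nu(X^n)=1/n!$, so $X$ is topologically nilpotent for $\nu$. What is missing is UUNP. According to Proposition~\ref{prop:uunp}(iii), we need, near each point $\zeta$ of the unit circle, a nonzero element whose transform vanishes off a small neighborhood of $\zeta$.

So adjoin a second variable $W$ that lives only over a small closed disc $K=\overline D(c,\rho)\subset\mathbb D$ near $\zeta$, with $\rho>0$. The obvious attempt measures an element $f(X)W$ by $\sup_K|f|$. But then $\nu$ cannot be extended continuously in the form $\nu(fW)=\nu(f)$: if $0\notin K$, the polynomials $(1-X/c)^m$ tend to $0$ uniformly on $K$, while their constant terms are $1$ and so $\nu((1-X/c)^m)\ge1$. The way out is to remember the coefficients of $W^j$ on the whole disc, but with weights so small that the spectral radius does not notice them. For a polynomial $f=\sum_jf_j(X)W^j$ put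
\[
 N(f)=\sum_j\frac{\|f_j\|_1}{j!},\qquad
 \|f\|=\max\bigl(N(f),\ \sup_{K\times\overline{\mathbb D}}|f|\bigr),\qquad
 \nu(f)=\sum_j\frac{\nu(f_j)}{j!}.
\]
Clearly $\nu\le N\le\|\cdot\|$, and both $X$ and $W$ are topologically nilpotent for $\nu$. Now let us compute the spectral radius $r=\|\cdot\|_\infty$. Write $f=f_0+Wh$. Since $N((Wh)^n)\le N(h)^n/n!$, we get $N_\infty(Wh)=0$, so $N_\infty(f)=N_\infty(f_0)=\sup_{\overline{\mathbb D}}|f_0|$, and
\begin{equation}\label{eq:onestepr}
 r(f)=\max\bigl(\sup_{\overline{\mathbb D}}|f_0|,\ \sup_{K\times\overline{\mathbb D}}|f|\bigr).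
\end{equation}
From this we can read off the characters of the completion. Let $\varphi$ be one; it is determined by $z=\varphi(X)$ and $w=\varphi(W)$. Then $|z|,|w|\le1$, and if $w\ne0$, then for all $m$
\[
 |z-c|^m|w|\le r\bigl((X-c)^mW\bigr)=\rho^m ,
\]
so $|z-c|\le\rho$. Conversely, evaluations at the points $(z,0)$ with $z\in\overline{\mathbb D}$ and at the points of $K\times\overline{\mathbb D}$ are bounded by $\|\cdot\|$. The Gelfand space is $(\overline{\mathbb D}\times\{0\})\cup(K\times\overline{\mathbb D})$; see Figure~\ref{fig:step}. Thus $\widehat W$ vanishes off the set $\{X\in K\}$: in the direction of $X$, it is localized near $\zeta$.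

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[fill=gray!12] (0,0) ellipse (3 and 0.9);
\draw[fill=gray!35] (2.2,0.17) ellipse (0.35 and 0.12);
\draw (1.85,0.17)--(1.85,1.5);
\draw (2.55,0.17)--(2.55,1.5);
\draw[fill=gray!35] (2.2,1.5) ellipse (0.35 and 0.12);
\draw[dashed] (1.85,0.17)--(1.85,-1.2);
\draw[dashed] (2.55,0.17)--(2.55,-1.2);
\draw[dashed] (2.2,-1.2) ellipse (0.35 and 0.12);
\fill (2.9,0.233) circle (1.5pt) node[right] {$\zeta$};
\fill (0,0) circle (1.2pt) node[left] {$0$};
\node at (-1.7,0.15) {$\overline{\mathbb D}\times\{0\}$};
\node[right] at (2.65,1.2) {$K\times\overline{\mathbb D}$};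
\end{tikzpicture}
\caption{Schematic picture (complex dimensions drawn as real ones) of the Gelfand space $(\overline{\mathbb D}\times\{0\})\cup(K\times\overline{\mathbb D})$. The horizontal coordinate is the value of $X$ and the vertical one that of $W$. The transform of $W$ is nonzero only above and below the small disc $K$ near the boundary point $\zeta$.}
\label{fig:step}
\end{figure}

Each ingredient has its task. If the weights $1/j!$ in $N$ were replaced by $1$, evaluation at every point of $\overline{\mathbb D}\times\overline{\mathbb D}$ would be bounded and $W$ would not be localized over $K$. Without the sup over $K\times\overline{\mathbb D}$, the element $W$ would be quasinilpotent and semisimplicity would be lost. It would also be lost for $\rho=0$, since \eqref{eq:onestepr} would give $r((X-c)W)=0$. With $\rho>0$ a polynomial $f$ that vanishes on $K\times\overline{\mathbb D}$ has all $f_j=0$ on $K$, hence $f=0$.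

One step does not give UUNP, for two reasons. First, $\zeta$ is now the point $(\zeta,0)$, and its neighborhoods restrict $W$ as well as $X$, whereas $\widehat W$ is large over $K$. The remedy is to use infinitely many variables $W_n$ that annihilate each other and live over discs $K_n$ such that infinitely many of them lie arbitrarily close to each point of the circle. A basic neighborhood restricts only finitely many variables, so there is always a $W_n$ over a suitable $K_n$ that it does not restrict, and where $W_n\ne0$ all the other $W_{n'}$ vanish. Second, over each $K_n$ the new torus $\partial K_n\times\partial\mathbb D$ appears, whose points need the same treatment. We therefore iterate along an infinite tree, and variables on different branches annihilate each other. After that it must be checked that the completion loses neither semisimplicity nor the injectivity of $\nu$.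

\section{Construction of the algebra}\label{sec:construction}

Each node $s\ne\emptyset$ of a tree carries a variable $X_s$. It plays the part of $W$ in Section~\ref{sec:onestep}, while the variables at the earlier nodes of its branch play that of $X$, and a polydisc $K_s$ in these earlier variables plays that of $K$.

\paragraph{The tree and the polynomials.}
Let $T$ be the set of finite sequences of positive integers, including $\emptyset$. We write $s\le t$ if $s$ is an initial segment of $t$, $\ell(s)$ for the length of $s$, $s|i$ for its initial segment of length $i$, $s^-$ for the parent of $s\ne\emptyset$, and $(s,n)$ for the children of $s$. Two nodes are incomparable if neither is an initial segment of the other.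

Let $\mathcal P$ be the unital commutative complex algebra generated by $X_t$, $t\in T\setminus\{\emptyset\}$, with the relations $X_tX_u=0$ for incomparable $t,u$. The monomials supported on chains form a linear basis. For $\ell(s)=k$ let $\mathcal P_s=\mathbb C[X_{s|1},\dots,X_{s|k}]\subset\mathcal P$, with $\mathcal P_\emptyset=\mathbb C$. Let $\pi_s:\mathcal P\to\mathcal P_s$ be the homomorphism that fixes $X_t$ for $t\le s$ and sends every other $X_t$ to $0$. It is well defined, since two incomparable nodes are not both $\le s$. Clearly $\pi_t\pi_s=\pi_t$ for $t\le s$. Moreover $\bigcap_s\ker\pi_s=0$: if a basis monomial occurs in $f$ and $s$ is the top of its supporting chain ($s=\emptyset$ for the monomial $1$), it also occurs in $\pi_s(f)$.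

\paragraph{The polydiscs.}
For $\ell(s)=k$ we choose recursively a closed polydisc $H_s\subset\mathbb C^k$ with positive radii: $H_\emptyset=\mathbb C^0=\{\mathrm{pt}\}$, and for $s\neq\emptyset$
\[
 H_s=K_s\times\overline{\mathbb D},\qquad K_s=\prod_{i=1}^{k-1}\overline D(c_{s,i},\rho_{s,i})\subset H_{s^-},\qquad\rho_{s,i}>0.
\]
Thus $H_{(n)}=\overline{\mathbb D}$. Let $\Gamma_s$ be the distinguished boundary of $H_s$, the product of its bounding circles, with $\Gamma_\emptyset=\{\mathrm{pt}\}$. Given $H_s$, we choose the sets $K_{(s,n)}$, $n\ge1$, so that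
\begin{equation}\label{eq:dense}
\begin{gathered}
 \text{for all }y\in\Gamma_s\text{ and }\varepsilon>0\text{ there are infinitely many }n\text{ with}\\
 K_{(s,n)}\subset\{z:|z_i-y_i|<\varepsilon\text{ for all }i\}.
\end{gathered}
\end{equation}
For $s=\emptyset$ there is nothing to choose, and the condition is trivial. For $s\ne\emptyset$ take a dense sequence $(y^{(m)})$ in $\Gamma_s$, enumerate the pairs $(m,j)$ of positive integers, and assign to $(m,j)$ a closed polydisc of positive radii in the interior of $H_s$ all of whose points are within $1/j$ of $y^{(m)}$ in the max norm. The infinitely many pairs with $\max_i|y^{(m)}_i-y_i|<\varepsilon/2$ and $1/j<\varepsilon/2$ then serve for $(y,\varepsilon)$.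

Iterating $K_u\subset H_{u^-}$ gives
\begin{equation}\label{eq:proj}
 \text{if }u\ge s,\text{ the projection of }H_u\text{ to the first }\ell(s)\text{ coordinates lies in }H_s.
\end{equation}

\paragraph{The norms.}
Put $\|\lambda\|_\emptyset=|\lambda|$ on $\mathcal P_\emptyset=\mathbb C$. For $s\neq\emptyset$ write $f\in\mathcal P_s$ as $f=\sum_jf_jX_s^j$ with $f_j\in\mathcal P_{s^-}$, and put
\[
 N_s(f)=\sum_j\frac{\|f_j\|_{s^-}}{j!},\qquad \|f\|_s=\max\bigl(N_s(f),\ \sup_{\Gamma_s}|f|\bigr).
\]
Here $f\in\mathcal P_s$ is regarded as a polynomial function on $\mathbb C^{k}$, $k=\ell(s)$. Because $\frac1{(i+j)!}\le\frac1{i!}\frac1{j!}$, it follows by induction that $N_s$ and $\|\cdot\|_s$ are submultiplicative norms on $\mathcal P_s$ with value $1$ at the unit. By the maximum principle $\sup_{\Gamma_s}|f|=\sup_{H_s}|f|$. The norms are compatible: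
\begin{equation}\label{eq:compat}
 \|f\|_s=\|f\|_{s^-}\qquad(f\in\mathcal P_{s^-}).
\end{equation}
Indeed $N_s(f)=\|f\|_{s^-}$, and since $f$ does not depend on the last coordinate and $K_s\subset H_{s^-}$, we have $\sup_{H_s}|f|=\sup_{K_s}|f|\le\sup_{H_{s^-}}|f|\le\|f\|_{s^-}$.

For $f\in\mathcal P$ define
\[
 \|f\|=\sup_{s\in T}\|\pi_s(f)\|_s .
\]
This is a maximum over a finite set. Suppose $f$ involves only $X_t$ with $t\in V$, where $V$ is finite and closed under nonempty initial segments. For $s\in T$ let $s'$ be the longest initial segment of $s$ in $V\cup\{\emptyset\}$. A node $t\in V$ satisfies $t\le s$ if and only if $t\le s'$, so $\pi_s(f)=\pi_{s'}(f)$, and $\|\pi_s(f)\|_s=\|\pi_{s'}(f)\|_{s'}$ by repeated use of \eqref{eq:compat}. Hence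
\begin{equation}\label{eq:finite}
 \|f\|=\max_{s\in V\cup\{\emptyset\}}\|\pi_s(f)\|_s .
\end{equation}
Since $\bigcap_s\ker\pi_s=0$, $\|\cdot\|$ is a submultiplicative norm on $\mathcal P$ with $\|1\|=1$.

\paragraph{The algebra.}
Let $A$ be the completion of $(\mathcal P,\|\cdot\|)$ and $A_s$ the completion of $(\mathcal P_s,\|\cdot\|_s)$. Then $A$ is a unital commutative Banach algebra, separable since $\mathcal P$ has a countable basis. Each $\pi_s$ extends to a contractive homomorphism $\pi_s:A\to A_s$, and
\begin{equation}\label{eq:norm}
 \|x\|=\sup_s\|\pi_s(x)\|_s\qquad(x\in A),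
\end{equation}
because both sides are continuous seminorms on $A$ that agree on $\mathcal P$.

For $y\in H_s$, evaluation at $y$ is bounded by $\|\cdot\|_s$ on $\mathcal P_s$, so it extends to a character of $A_s$, written $f\mapsto\widehat f(y)$. On $H_s$ the function $\widehat f$ is a uniform limit of polynomials. We obtain characters of $A$,
\[
 \varepsilon_{s,y}(x)=\widehat{\pi_s(x)}(y)\qquad(s\in T,\ y\in H_s).
\]
Let $\chi=\varepsilon_{\emptyset,\mathrm{pt}}$, which on $\mathcal P$ is the constant term, and $\Gamma=\{\varepsilon_{s,y}:s\in T,\ y\in\Gamma_s\}\subset\Delta(A)$.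

\section{Semisimplicity}\label{sec:semisimple}

Elements of $A_s$ are limits of polynomials in a norm with two parts, $N_s$ and a sup norm. We must make sure that the information in the two parts is consistent, so that nothing is present in one and invisible in the other.

\begin{lemma}\label{lem:coeff}
Let $s\ne\emptyset$ and $f\in A_s$. There are $f_j\in A_{s^-}$ $(j\ge0)$ with the following properties.
\begin{enumerate}
\item[(i)] If $g_n=\sum_jg_{n,j}X_s^j\in\mathcal P_s$ and $g_n\to f$ in $A_s$, then $\sum_j\frac1{j!}\|g_{n,j}-f_j\|_{s^-}\to0$.
\item[(ii)] For $z\in K_s$, the $j$-th Taylor coefficient at $0$ of $w\mapsto\widehat f(z,w)$ is $\widehat{f_j}(z)$.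
\item[(iii)] If $f_j=0$ for all $j$, then $f=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) A sequence $g_n\to f$ is Cauchy for $N_s\le\|\cdot\|_s$. By completeness of the weighted $\ell^1$ space of sequences in $A_{s^-}$ with weights $1/j!$, there is a limit $(f_j)$. Interlacing two sequences shows that the limit depends only on $f$.

(ii) Take $g_n\to f$ as in (i). For $z\in K_s$ the polynomials $g_n(z,\cdot)$ converge to $\widehat f(z,\cdot)$ uniformly on $\overline{\mathbb D}$. So the $j$-th Taylor coefficient of the limit is $\lim_ng_{n,j}(z)$. As $g_{n,j}\to f_j$ in $A_{s^-}$ and $z\in K_s\subset H_{s^-}$, this is $\widehat{f_j}(z)$.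

(iii) Let $g_n\to f$ as in (i). Then $N_s(g_n)\to0$ by (i). For $z\in K_s$ the function $\widehat f(z,\cdot)$ is continuous on $\overline{\mathbb D}$, holomorphic inside, and has zero Taylor coefficients by (ii). So $\widehat f=0$ on $K_s\times\overline{\mathbb D}=H_s$, which means $\sup_{H_s}|g_n|\to0$. Hence $\|f\|_s=\lim\|g_n\|_s=0$.
\end{proof}

\begin{lemma}\label{lem:identity}
Let $f\in A_s$ and $k=\ell(s)$. If $\widehat f=0$ on a nonempty subset of $H_s$ that is open in $\mathbb C^k$, then $f=0$.
\end{lemma}

\begin{proof}
We use induction on $k$. For $k=0$ we have $A_\emptyset=\mathbb C$, and the statement is trivial. Let $k\ge1$. As a uniform limit of polynomials, $\widehat f$ is continuous on $H_s$ and holomorphic in its connected interior, so $\widehat f=0$ on $H_s$ by the identity theorem. By Lemma~\ref{lem:coeff}(ii), $\widehat{f_j}=0$ on $K_s\subset H_{s^-}$ for all $j$. The radii of $K_s$ are positive, so $K_s$ has nonempty interior in $\mathbb C^{k-1}$, and $f_j=0$ by induction. Lemma~\ref{lem:coeff}(iii) gives $f=0$.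
\end{proof}

\begin{proposition}\label{prop:semisimple}
$A$ is semisimple.
\end{proposition}

\begin{proof}
If all characters of $A$ vanish at $x$, then $\widehat{\pi_s(x)}=0$ on $H_s$ for every $s$. So $\pi_s(x)=0$ for all $s$ by Lemma~\ref{lem:identity}, and $x=0$ by \eqref{eq:norm}.
\end{proof}

\section{The spectral radius and UUNP}\label{sec:uunp}

As in \eqref{eq:onestepr}, the factorials in $N_s$ make the spectral radius blind to all coefficients except the constant one.

\begin{proposition}\label{prop:radius}
$r=r_\Gamma$ on $A$. Consequently $\partial A\subset\overline\Gamma$.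
\end{proposition}

\begin{proof}
Let $\sigma_s=(\|\cdot\|_s)_\infty$ on $\mathcal P_s$, and for $s\ne\emptyset$ write $f\in\mathcal P_s$ as $f=f_0+X_sh$ with $f_0=\pi_{s^-}(f)$. Since $N_s(X_s^nh^n)\le N_s(h)^n/n!$, we have $(N_s)_\infty(X_sh)=0$. By subadditivity $(N_s)_\infty(f)=(N_s)_\infty(f_0)$, and this is $\sigma_{s^-}(f_0)$ because $N_s=\|\cdot\|_{s^-}$ on $\mathcal P_{s^-}$. Since $\|\cdot\|_s$ is the maximum of $N_s$ and a uniform seminorm,
\[
 \sigma_s(f)=\max\bigl(\sup_{\Gamma_s}|f|,\ \sigma_{s^-}(\pi_{s^-}f)\bigr),
 \qquad\text{so inductively}\qquad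
 \sigma_s(f)=\max_{t\le s}\ \sup_{\Gamma_t}|\pi_tf| .
\]
Now let $f\in\mathcal P$, with $V$ as in \eqref{eq:finite}. All powers of $f$ involve only nodes in $V$, so \eqref{eq:finite} applied to $f^n$ gives
\[
 r(f)=\max_{s\in V\cup\{\emptyset\}}\sigma_s(\pi_sf)\le r_\Gamma(f)\le r(f),
\]
where $\pi_t\pi_s=\pi_t$ was used. Both $r$ and $r_\Gamma$ are seminorms dominated by $\|\cdot\|$, hence continuous, and they agree on the dense subalgebra $\mathcal P$.

Every $|\widehat x|$ attains its supremum over the compact set $\overline\Gamma$, and by the above this supremum is $r(x)$. So $\partial A\subset\overline\Gamma$.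
\end{proof}

For example, on $\Gamma_u$ the variable $X_t$ is a coordinate with values in $\overline{\mathbb D}$ if $u\ge t$ (by \eqref{eq:proj}), it is $0$ if $u\not\ge t$, and it has modulus $1$ if $u=t$. Hence
\begin{equation}\label{eq:rX}
 r(X_t)=1\qquad(t\ne\emptyset).
\end{equation}

The next lemma is the localization seen in Section~\ref{sec:onestep}. A basic neighborhood of a point of $\Gamma$ restricts finitely many variables, including some that vanish at that point. For these the relations $X_vX_s=0$ do the work, and this is why \eqref{eq:dense} asks for infinitely many $n$.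

\begin{lemma}\label{lem:localize}
If $U\subset\Delta(A)$ is open and $U\cap\Gamma\neq\emptyset$, there is $s\ne\emptyset$ such that $\widehat{X_s}=0$ on $\Delta(A)\setminus U$.
\end{lemma}

\begin{proof}
Let $\varphi_0=\varepsilon_{t,y}\in U$ with $y\in\Gamma_t$. Characters are contractive, and the algebra $\mathcal P$ generated by the $X_v$ is dense. So the Gelfand topology is that of pointwise convergence on the $X_v$, and there are a finite $V\subset T\setminus\{\emptyset\}$ and $\varepsilon>0$ with
\[
 \{\varphi\in\Delta(A):|\varphi(X_v)-\varphi_0(X_v)|<\varepsilon\text{ for all }v\in V\}\subset U .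
\]
Here $\varphi_0(X_{t|i})=y_i$, and $\varphi_0(X_v)=0$ if $v\not\le t$. Each $v\in V$ satisfies $v\ge(t,n)$ for at most one $n$. So by \eqref{eq:dense} we can choose $s=(t,n)$ with
\[
 K_s\subset\{z:|z_i-y_i|<\varepsilon\text{ for all }i\}\qquad\text{and}\qquad v\not\ge s\text{ for all }v\in V .
\]
Let $\varphi\in\Delta(A)$ with $\varphi(X_s)\neq0$. We show $\varphi\in U$. Let $v\in V$.

If $v$ is incomparable to $s$, then $X_vX_s=0$, so $\varphi(X_v)=0$. Also $v\not\le t$, since $t<s$, so $\varphi_0(X_v)=0$.

Otherwise $v<s$, that is, $v=t|i$ for some $1\le i\le\ell(t)$. Put $c=c_{s,i}$, $\rho=\rho_{s,i}$, and $q_m=(X_v-c)^mX_s$. Then $\pi_u(q_m)=0$ unless $u\ge s$. If $u\ge s$, then by \eqref{eq:proj}, at every point of $\Gamma_u$ the first $\ell(s)$ coordinates lie in $H_s=K_s\times\overline{\mathbb D}$, so the value of $X_v$ lies in $\overline D(c,\rho)$ and that of $X_s$ in $\overline{\mathbb D}$. Hence $r(q_m)\le\rho^m$ by Proposition~\ref{prop:radius}, and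
\[
 |\varphi(X_v)-c|^m\,|\varphi(X_s)|\le\rho^m\qquad(m\ge1).
\]
As $\varphi(X_s)\ne0$, this forces $|\varphi(X_v)-c|\le\rho$. So $\varphi(X_v)$ lies in the $i$-th factor of the product $K_s$, and by the choice of $s$ we get $|\varphi(X_v)-\varphi_0(X_v)|=|\varphi(X_v)-y_i|<\varepsilon$.

In both cases $|\varphi(X_v)-\varphi_0(X_v)|<\varepsilon$, so $\varphi\in U$.
\end{proof}

\begin{proposition}\label{prop:AM}
$A$ has UUNP. The ideal $M=\ker\chi$ is semisimple and has UUNP.
\end{proposition}

\begin{proof}
Let $U\subset\Delta(A)$ be open and meet $\partial A$. Since $\partial A\subset\overline\Gamma$, it meets $\Gamma$, and Lemma~\ref{lem:localize} gives $X_s$ with $\widehat{X_s}=0$ off $U$. By \eqref{eq:rX}, $X_s\ne0$. So condition (iii) of Proposition~\ref{prop:uunp} holds, and $A$ has UUNP.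

For the closed ideal $M$, restriction of characters identifies $\Delta(M)$ with the open subset $\Delta(A)\setminus\{\chi\}$ of $\Delta(A)$. By the spectral radius formula $r$ restricted to $M$ is the spectral radius of $M$. So $M$ is semisimple.

If $0\ne x\in M$, then $|\widehat x|$ attains $r(x)$ at some $\psi\in\overline\Gamma$, and $\psi\ne\chi$ because $\widehat x(\chi)=0$. A point of $\overline\Gamma$ other than $\chi$ lies in the closure of $\Gamma\setminus\{\chi\}$ in $\Delta(M)$. Hence $\partial M$ is contained in that closure. Let $U$ be open in $\Delta(M)$ and meet $\partial M$. Then $U$ is open in $\Delta(A)$ and meets $\Gamma$, so some $\widehat{X_s}$ vanishes off $U$ by Lemma~\ref{lem:localize}. Since $\chi(X_s)=0$, this $X_s$ is a nonzero element of $M$. Again condition (iii) of Proposition~\ref{prop:uunp} holds, now for $M$.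
\end{proof}

\section{A norm that collapses to one character}\label{sec:sep}

Put $\nu_\emptyset(\lambda)=|\lambda|$ and, for $s\ne\emptyset$ and $f=\sum_jf_jX_s^j\in\mathcal P_s$ with $f_j\in\mathcal P_{s^-}$,
\[
 \nu_s(f)=\sum_j\frac{\nu_{s^-}(f_j)}{j!}.
\]
As before, $\nu_s$ is a submultiplicative norm on $\mathcal P_s$ with $\nu_s(1)=1$. By induction $\nu_s\le N_s\le\|\cdot\|_s$ for $s\neq\emptyset$. So $\nu_s$ extends continuously to a submultiplicative seminorm on $A_s$. By Lemma~\ref{lem:coeff}(i) and $\nu_{s^-}\le\|\cdot\|_{s^-}$, the formula for $\nu_s(f)$ persists for $f\in A_s$, with the coefficients $f_j\in A_{s^-}$ of that lemma.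

\begin{lemma}\label{lem:nu}
$\nu_s$ is a norm on $A_s$.
\end{lemma}

\begin{proof}
We use induction on $\ell(s)$, the case $s=\emptyset$ being clear. If $\nu_s(f)=0$, then $\nu_{s^-}(f_j)=0$ for all $j$, so $f_j=0$ for all $j$ by induction, and $f=0$ by Lemma~\ref{lem:coeff}(iii).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We have seen that $A$ is a unital, separable commutative Banach algebra. It is semisimple by Proposition~\ref{prop:semisimple}, and (a) is part of Proposition~\ref{prop:AM}. Define
\[
 \nu(x)=\sup_{s\in T}\nu_s(\pi_s(x))\le\|x\|\qquad(x\in A).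
\]
This is a submultiplicative seminorm. If $\nu(x)=0$, then $\pi_s(x)=0$ for all $s$ by Lemma~\ref{lem:nu}, so $x=0$ by \eqref{eq:norm}. Hence $\nu$ is a norm on $A$.

Let $t\ne\emptyset$. Since $\nu_s=\nu_{s^-}$ on $\mathcal P_{s^-}$, for $n\ge1$ the number $\nu_s(\pi_s(X_t^n))$ is $1/n!$ if $s\ge t$ and $0$ otherwise. So
\[
 \nu(X_t^n)=\frac1{n!},\qquad\text{whereas}\qquad r(X_t^n)=1
\]
by \eqref{eq:rX}. In particular $\nu(X_t^2)=\frac12<r(X_t^2)$: the norm $\nu$ is not spectral, and $A$ fails SEP.

Now let $q=\nu_\infty$. Then $q(X_t)=\lim(1/n!)^{1/n}=0$. As $q$ is submultiplicative and subadditive, it vanishes on $\mathcal P\cap M$, the polynomials without constant term. If $f_n\in\mathcal P$ and $f_n\to x\in M$, then $f_n-\chi(f_n)1\to x$, so $\mathcal P\cap M$ is dense in $M$. Since $q\le\nu\le\|\cdot\|$, $q$ is continuous, and $q=0$ on $M$. For $\lambda\in\mathbb C$ and $m\in M$ the seminorm property gives $q(\lambda1+m)=q(\lambda1)=|\lambda|$, that is, $q(x)=|\chi(x)|$ for all $x\in A$. This proves (b). The statements on $M$ in (c) follow from $q|_M=0$, $0\ne X_t\in M$, and Proposition~\ref{prop:AM}.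
\end{proof}

\section{When UUNP implies SEP}\label{sec:positive}

We turn to Theorem~\ref{thm:positive}. Suppose $A$ has UUNP but some norm $p$ makes a nonzero element topologically nilpotent. Multiplying by elements with small support, we find $p$-topologically nilpotent elements $a_n$ with disjoint supports in $\partial A$, each close to $1$ on a small set $G_n$, and nonzero elements $b_n$ supported in $G_n$. Consider $(1-a_n)^mb_n$. Its spectral radius decays rapidly in $m$, and under \eqref{eq:ineq} the norm of its $N$-th power decays exponentially as well. But for $p$ the factor $1-a_n$ is invertible and its inverse has spectral radius $1$, so the $p$-norm decays slower than any exponential. A discrepancy of this kind on infinitely many disjoint supports is impossible, even for discontinuous $p$, by the main boundedness argument of Bade and Curtis.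

\begin{lemma}\label{lem:bade}
Let $(A,\|\cdot\|)$ be a commutative Banach algebra, $p$ any norm on $A$, and $x_n,y_n\in A\setminus\{0\}$ $(n\ge1)$ with $x_my_n=0$ for $m\ne n$. Then $\sup_n\dfrac{p(x_ny_n)}{\|x_n\|\,\|y_n\|}<\infty$.
\end{lemma}

\begin{proof}
Normalize so that $\|x_n\|=\|y_n\|=1$. If the supremum is infinite, each bound is exceeded for infinitely many $n$, and we can choose distinct indices $n(i,j)$, $i,j\ge1$, with $p(x_{n(i,j)}y_{n(i,j)})\ge4^{i+j}$. By completeness of $\|\cdot\|$ the element $c_i=\sum_j2^{-j}y_{n(i,j)}$ exists. Choose $j(i)\ge1$ with $2^{j(i)}\ge p(c_i)$, and let $d=\sum_i2^{-i}x_{n(i,j(i))}$. In the product $dc_i$ all terms but one vanish: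
\[
 dc_i=2^{-i-j(i)}\,x_{n(i,j(i))}\,y_{n(i,j(i))} .
\]
Hence $p(d)\,2^{j(i)}\ge p(d)p(c_i)\ge p(dc_i)\ge2^{i+j(i)}$, so $p(d)\ge2^i$ for every $i$, a contradiction.
\end{proof}

We shall also use that an infinite Hausdorff space $X$ contains a sequence of pairwise disjoint nonempty open sets. It suffices to find a nonempty open $O$ with $X\setminus\overline O$ infinite, and to repeat the argument in the open subspace $X\setminus\overline O$. Take disjoint nonempty open sets $O$ and $W$. If $X\setminus\overline O$ is infinite, we are done. If not, its subset $W$ is finite. Then a point $y\in W$ is isolated in $X$, and $\{y\}$ is open and closed with infinite complement.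

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
SEP implies UUNP by Proposition~\ref{prop:uunp}. Suppose that $A$ satisfies \eqref{eq:ineq} and has UUNP but not SEP. By Theorem~\ref{thm:criterion} there is a norm $p$ on $A$ such that
\[
 I=\{x\in A:p_\infty(x)=0\}\ne0 .
\]
Since $p_\infty$ is a submultiplicative seminorm, $I$ is an ideal. If $O\subset\partial A$ is nonempty and relatively open, then $\partial A\setminus O$ is closed in $\Delta(A)$, and Proposition~\ref{prop:uunp}(iii) applied to its complement gives
\begin{equation}\label{eq:small}
 \text{an element }e\in A\setminus\{0\}\text{ with }\widehat e=0\text{ on }\partial A\setminus O .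
\end{equation}
Recall that elements of $A$ are determined by their transforms on $\partial A$.

\emph{Step 1: disjoint sets.} Fix $0\neq a\in I$ and let $V=\{\psi\in\partial A:\widehat a(\psi)\neq0\}$, a nonempty relatively open set. We claim that $V$ is infinite. Otherwise $V$ contains an isolated point $\psi$ of $\partial A$. By \eqref{eq:small} there is $b\ne0$ with $\widehat b=0$ on $\partial A\setminus\{\psi\}$, and we may normalize $\widehat b(\psi)=1$. Comparing transforms on $\partial A$ gives $b^2=b$ and $b=ab/\widehat a(\psi)\in I$. But $p(b^n)^{1/n}=p(b)^{1/n}\to1$, a contradiction. So $V$ is infinite and there are pairwise disjoint nonempty sets $O_n\subset V$, $n\ge1$, relatively open in $\partial A$.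

\emph{Step 2: elements.} Fix $\varepsilon\in(0,1)$ with $3^{N-\gamma}\varepsilon^\gamma\le\frac12$. By \eqref{eq:small} choose $e_n\neq0$ with $\widehat e_n=0$ on $\partial A\setminus O_n$. Since $\widehat a\ne0$ on $O_n$, the element $ae_n\in I$ is nonzero. The function $|\widehat{ae_n}|$ attains its maximum on $\partial A$, so some scalar multiple $a_n\in I$ of $ae_n$ satisfies $r(a_n)=1=\widehat a_n(\psi_n)$ with $\psi_n\in\partial A$. The set
\[
 G_n=\{\psi\in\partial A:|\widehat a_n(\psi)-1|<\varepsilon\}
\]
contains $\psi_n$ and is relatively open. It is contained in $O_n$ because $\varepsilon<1$ and $\widehat a_n=0$ on $\partial A\setminus O_n$. By \eqref{eq:small} choose $b_n\ne0$ with $\widehat b_n=0$ on $\partial A\setminus G_n$. For $m\neq n$, a product of an element of $\{a_n,b_n\}$ and an element of $\{a_m,b_m\}$ is zero, since $O_n\cap O_m=\emptyset$.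

\emph{Step 3: estimates.} Let $A^\#$ be the unitization of $A$, and $B^\#$ the unitization of the completion $B$ of $(A,p)$, with norm again denoted by $p$. Put
\[
 u_{n,m}=(1-a_n)^mb_n\in A .
\]
On $G_n$ we have $|1-\widehat a_n|<\varepsilon$, and $\widehat b_n=0$ on $\partial A\setminus G_n$, so $r(u_{n,m})\le\varepsilon^mr(b_n)$. The spectral radius of $1-a_n$ in $A^\#$ is at most $2$, so there is $C_n$ with $\|u_{n,m}\|\le C_n3^m$ for all $m$. Now \eqref{eq:ineq} yields
\[
 \|u_{n,m}^N\|\le K\,(C_n3^m)^{N-\gamma}(\varepsilon^mr(b_n))^\gamma=C_n'\bigl(3^{N-\gamma}\varepsilon^\gamma\bigr)^m\le C_n'2^{-m},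
 \qquad C_n'=KC_n^{N-\gamma}r(b_n)^\gamma .
\]
On the other hand, $a_n\in I$ is quasinilpotent in $B$. Hence $1-a_n$ is invertible in $B^\#$, and its inverse has spectral radius $1$. Since $1<\sqrt2$, there is $D_n$ with $p\bigl((1-a_n)^{-mN}\bigr)\le D_n2^{m/2}$ for all $m$. From $u_{n,m}^Nb_n=(1-a_n)^{mN}b_n^{N+1}$ we get
\[
 p(u_{n,m}^Nb_n)\ge D_n^{-1}2^{-m/2}\,p(b_n^{N+1}),
\]
and $b_n^{N+1}\ne0$ by semisimplicity. Choose $m=m(n)$ so large that
\[
 D_n^{-1}2^{-m/2}\,p(b_n^{N+1})\ge n\,C_n'\,2^{-m}\,\|b_n\| ,
\]
and put $x_n=u_{n,m(n)}^N$, $y_n=b_n$. Then $x_my_n=0$ for $m\neq n$ and $p(x_ny_n)\ge n\|x_n\|\,\|y_n\|$. Also $x_n\ne0\ne y_n$, because $p(x_ny_n)>0$. This contradicts Lemma~\ref{lem:bade}, so $A$ has SEP.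

\emph{Special cases.} If $\|x\|\le Cr(x)$ for all $x$, then $\|x^2\|\le Cr(x^2)=Cr(x)^2$, which is \eqref{eq:ineq} with $N=\gamma=2$. If $\|xy\|\le K'(\|x\|r(y)+r(x)\|y\|)$, then $y=x$ gives \eqref{eq:ineq} with $N=2$, $\gamma=1$ and $K=2K'$.
\end{proof}

\begin{remark}
The algebra $A$ of Theorem~\ref{thm:main} must violate \eqref{eq:ineq}, and this can be seen directly. Let $s=(1,1)$, $v=(1)$, $c=c_{s,1}$, $\rho=\rho_{s,1}$, and $x=(X_v-c)^mX_s$. By the proof of Lemma~\ref{lem:localize}, $r(x)\le\rho^m$. Cauchy's estimates give $N_v\le e\sup_{\overline{\mathbb D}}|\cdot|$ on $\mathcal P_v$, and $\|X_s\|=1$ by \eqref{eq:finite}. So $\|x\|\le\|(X_v-c)^m\|\,\|X_s\|\le e(1+|c|)^m$. But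
\[
 \|x^N\|\ge N_s(x^N)=\frac{\|(X_v-c)^{mN}\|_v}{N!}\ge\frac{(1+|c|)^{mN}}{N!}.
\]
Then \eqref{eq:ineq} would bound $\bigl((1+|c|)/\rho\bigr)^{m\gamma}$ independently of $m$, which is impossible since $\rho<1$. Thus \eqref{eq:ineq} excludes the device of Section~\ref{sec:onestep}, a part of the norm that persists in each single power but is invisible to the spectral radius.
\end{remark}

\begin{thebibliography}{9}
\bibitem{uniq}
\emph{Uniqueness Properties In Semisimple, Commutative, Banach Algebras},
\url{http://mathematicstoday.org/currentisue/V36_Sept_2020_3.pdf}.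
\end{thebibliography}

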